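# Every non-trivial combinatory algebra embeds in an orderable one

## 1. Combinatory algebras, compatible orders, free extensions

**Definition 1 (combinatory algebra).** A *combinatory algebra* is an algebra $\mathbf A=(A,\cdot,\mathbf k,\mathbf s)$ with a binary operation, called application, and two constants $\mathbf k,\mathbf s$ such that for all $x,y,z\in A$
$$\mathbf kxy=x,\qquad \mathbf sxyz=xz(yz). \tag{1}$$
Application is written by juxtaposition and associates to the left, so $\mathbf sxyz$ means $((\mathbf sx)y)z$. Since (1) consists of identities, combinatory algebras form a variety $\mathcal V$. Homomorphisms preserve application and both constants. The algebra is *non-trivial* if it has more than one element.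

Non-triviality is the same as $\mathbf k\neq\mathbf s$. Indeed, suppose $\mathbf k=\mathbf s$. Then $xz=\mathbf kxyz=\mathbf sxyz=xz(yz)$ for all $x,y,z$. Take $x=\mathbf{skk}$; since $\mathbf{skk}z=\mathbf kz(\mathbf kz)=z$, we get $z=z(yz)$. Take $y=\mathbf kw$; then $yz=w$, so $z=zw$ for all $z,w$. Hence $\mathbf k=\mathbf kx=\mathbf kxy=x$ for every $x$, and there is only one element.

*Example.* Fix an injection $(F,d)\mapsto\langle F,d\rangle$ from pairs (finite subset of $\omega$, element of $\omega$) to $\omega$; it exists because both sides are countably infinite. On the power set of $\omega$ put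
$$XY=\{d:\ \langle F,d\rangle\in X\text{ for some finite }F\subseteq Y\}.$$
Let $\mathbf k=\{\langle F,\langle G,d\rangle\rangle: d\in F\}$ and $\mathbf s=\{\langle F,\langle G,\langle H,d\rangle\rangle\rangle: d\in FH(GH)\}$, where $F,G,H$ range over finite sets. By injectivity of the coding, $\mathbf kX=\{\langle G,d\rangle:d\in X\}$, and so $\mathbf kXY=X$ (use $G=\emptyset$ to see that every $d\in X$ occurs). Likewise
$$\mathbf sXYZ=\{d:\ d\in FH(GH)\text{ for some finite }F\subseteq X,\ G\subseteq Y,\ H\subseteq Z\}.$$
This is contained in $XZ(YZ)$, because application is monotone for inclusion in both arguments. Conversely let $d\in XZ(YZ)$. There is a finite $E\subseteq YZ$ with $\langle E,d\rangle\in XZ$, hence a finite $H_0\subseteq Z$ with $\langle H_0,\langle E,d\rangle\rangle\in X$. For each $e\in E$ there is a finite $H_e\subseteq Z$ with $\langle H_e,e\rangle\in Y$. Put $F=\{\langle H_0,\langle E,d\rangle\rangle\}$, $G=\{\langle H_e,e\rangle:e\in E\}$ and $H=H_0\cup\bigcup_{e}H_e$. Then $\langle E,d\rangle\in FH$ and $E\subseteq GH$, so $d\in FH(GH)$. Thus (1) holds. Call this combinatory algebra $\mathbf G$.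

**Definition 2 (compatible preorder).** Let $\mathbf A$ be an algebra in a variety. A preorder $\le$ on $A$ is *compatible* if it is monotone in each coordinate of every function symbol of the variety.

Changing one coordinate at a time and using transitivity, we get: if $u_j\le v_j$ for all $j$, then $f(\vec u)\le f(\vec v)$ for each basic operation $f$. By induction on terms the same holds for every term, also with parameters from $A$.

*Example.* Inclusion is a compatible partial order on $\mathbf G$.

**Definition 3 (unorderable, orderable).** $\mathbf A$ is *unorderable* if equality is its only compatible partial order. It is *orderable* if it is not unorderable, that is, if it has a compatible partial order other than equality.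

*Example.* $\mathbf G$ is orderable. In the variety of abelian groups, with symbols $+,-,0$, every $\mathbf A$ is unorderable: if $a\le b$, then $-a\le -b$, and adding $a+b$ gives $b\le a$. In the variety of commutative monoids, $(\mathbb Z,+,0)$ is orderable by its usual order, while $\mathbb Z/2$ is unorderable: $0\le1$ gives $1=0+1\le1+1=0$, and $1\le 0$ gives $0\le 1$ in the same way. Which operations must be monotone matters.

**Definition 4 (absolutely unorderable).** Let $\mathbf A$ be in a variety $\mathcal W$. It is *absolutely unorderable* in $\mathcal W$ if every $\mathbf B\in\mathcal W$ into which $\mathbf A$ embeds is unorderable. Equivalently, $\mathbf A$ cannot be embedded in an orderable algebra of $\mathcal W$.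

*Example.* Every abelian group is absolutely unorderable in the variety of abelian groups, by the previous example. The commutative monoid $\mathbb Z/2$ is unorderable but not absolutely: $a\mapsto(a,0)$ embeds it in $\mathbb Z/2\times\mathbb Z$, which carries the compatible partial order "$(a,i)\le(a',i')$ iff $a=a'$ and $i\le i'$".

**Definition 5 (polynomial function).** A *polynomial function* on $\mathbf A$ is a function $A^k\to A$, $k\ge0$, given by a term with parameters from $A$. For $k=0$ it is just an element of $A$. Substituting polynomial functions into polynomial functions gives polynomial functions.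

*Example.* In a combinatory algebra, with $a\in A$, the map $(u,v)\mapsto \mathbf s(au)(va)$ is a polynomial function.

**Definition 6 (free extension).** Let $\mathbf A\in\mathcal W$ and let $X$ be a set. The *free extension* $\mathbf A[X]\in\mathcal W$ is the coproduct in $\mathcal W$ of $\mathbf A$ and the free algebra on $X$. It is generated by $A\cup X$. For every homomorphism $g:\mathbf A\to\mathbf D\in\mathcal W$ and every map $\rho:X\to D$, exactly one homomorphism $\mathbf A[X]\to\mathbf D$ extends both.

Taking $g=\mathrm{id}_A$ (and any $\rho$) shows that $\mathbf A\to\mathbf A[X]$ is injective, so we regard $A$ as a subset of $A[X]$.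

*Example.* In commutative rings $\mathbf A[x]$ is the polynomial ring. In commutative monoids $\mathbf A[x,y]=\mathbf A\times\mathbb N^2$, where $(a,i,j)$ stands for $a+ix+jy$; the homomorphism extending $g$ and $\rho$ is $(a,i,j)\mapsto g(a)+i\rho(x)+j\rho(y)$.

## 2. Plotkin's conjecture on absolutely unorderable combinatory algebras

*Plotkin's conjecture* says that an absolutely unorderable non-trivial combinatory algebra exists. The question, taken from "Scott Is Always Simple" (https://core.ac.uk/download/223161609.pdf), is to prove or disprove it: is there a combinatory algebra with more than one element that cannot be embedded in any orderable combinatory algebra?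

The one-element algebra is absolutely unorderable: if it embeds in $\mathbf B$, then $\mathbf k=\mathbf s$ in $\mathbf B$, so $\mathbf B$ has one element and its only partial order is equality. We shall prove that this is the only one. The conjecture is false.

**Theorem 7.** Every non-trivial combinatory algebra embeds in an orderable combinatory algebra. So there is no non-trivial absolutely unorderable combinatory algebra.

The product used for $\mathbb Z/2$ suggests a first attempt. Suppose $g:\mathbf A\to\mathbf D$ is a homomorphism to an orderable algebra with order $\le$. Then $a\mapsto(a,g(a))$ embeds $\mathbf A$ in $\mathbf A\times\mathbf D$. The relation "$(a,d)\le(a',d')$ iff $a=a'$ and $d\le d'$" is a compatible partial order there, different from equality. For monoids one can always take $g$ constantly $0$. For combinatory algebras $g$ must preserve $\mathbf k$ and $\mathbf s$, hence every equation between closed terms that holds in $\mathbf A$. If $\mathbf A$ satisfies a closed equation that fails in $\mathbf G$, there is no homomorphism $\mathbf A\to\mathbf G$ at all. Nothing in our hypothesis supplies an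 orderable target. The attempt stops there.

## 3. Adjoining a pair $x\le y$, with and without subtraction

Instead of looking for an ordered algebra, we build one from $\mathbf A$: adjoin new elements $x,y$ freely and impose $x\le y$. A compatible preorder with $x\le y$ must satisfy $F(x,y,x)\le F(x,y,y)$ for every term $F$ with parameters in $A$. Let us see what these inequalities do in two varieties we can compute in.

*Commutative monoids.* Here $\mathbf A[x,y]=\mathbf A\times\mathbb N^2$. A term is $F(x,y,w)=a+ix+jy+kw$ with $i,j,k\in\mathbb N$, so the forced inequalities are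
$$a+(i+k)x+jy\ \le\ a+ix+(j+k)y .$$
They turn copies of $x$ into copies of $y$. Their transitive closure only ever decreases the number of $x$'s, so $y\not\le x$.

*Abelian groups.* Here $\mathbf A[x,y]=\mathbf A\times\mathbb Z^2$ and $k$ may be negative. With $F(x,y,w)=x+y-w$ we get $F(x,y,x)=y$ and $F(x,y,y)=x$, so the forced inequality reads $y\le x$. Imposing $x\le y$ has identified $x$ and $y$.

So the construction works exactly when $y\le x$ is not a consequence of $x\le y$. We now describe what it means if it is.

## 4. Collapse of the free order means a chain of Mal'cev polynomials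

The signature plays no role in this section. Let $\mathcal W$ be any variety of finitary signature and $\mathbf A\in\mathcal W$.

**Lemma 1 (from preorder to order).** Let $\le$ be a compatible preorder on $\mathbf B\in\mathcal W$, and let $u\,\theta\,v$ mean $u\le v\le u$. Then $\theta$ is a congruence, and $[u]\sqsubseteq[v]:\iff u\le v$ is a well-defined compatible partial order on $\mathbf B/\theta\in\mathcal W$.

*Proof.* $\theta$ is an equivalence relation. If $u_j\,\theta\,v_j$ for all $j$, then $f(\vec u)\le f(\vec v)\le f(\vec u)$, so $\theta$ is a congruence. If $u'\,\theta\,u\le v\,\theta\,v'$, then $u'\le u\le v\le v'$, so $\sqsubseteq$ is well defined. It is reflexive, transitive and compatible because $\le$ is, and antisymmetric by the definition of $\theta$. $\square$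

**Definition 7 (condition (M)).** Let $n\ge1$. Polynomial functions $p_1,\dots,p_n:A^3\to A$ satisfy (M) if for all $u,v\in A$
$$p_1(u,v,v)=u,\qquad p_i(u,u,v)=p_{i+1}(u,v,v)\ \ (1\le i<n),\qquad p_n(u,u,v)=v. \tag{M}$$

*Example.* In an abelian group, $n=1$ and $p_1(u,v,w)=u-v+w$.

Such a chain forbids any compatible partial order on $\mathbf A$ other than equality. If $u\le v$, then
$$v=p_n(u,u,v)\le p_n(u,v,v)=p_{n-1}(u,u,v)\le p_{n-1}(u,v,v)=\cdots\le p_1(u,v,v)=u.$$
The next lemma shows that the same chains are what can go wrong in our construction.

**Lemma 2 (the free order).** In $\mathbf B=\mathbf A[x,y]$ let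
$$R=\{(F(x,y,x),F(x,y,y)):\ F\text{ a term in three variables with parameters in }A\},$$
and let $\le$ be the transitive closure of $R$. Then:

1. $\le$ is a compatible preorder and $x\le y$;
2. if $a,a'\in A$ and $a\le a'$, then $a=a'$;
3. if $y\le x$, then $\mathbf A$ has polynomial functions satisfying (M) for some $n\ge1$.

*Proof.*

**Part 1: $\le$ is a compatible preorder.** The term $F(x,y,w)=w$ gives $(x,y)\in R$. Every $u\in B$ is $F_0(x,y)$ for some term $F_0$ over $A$, because $A\cup\{x,y\}$ generates $\mathbf B$; viewing $F_0$ as a term that ignores the third variable, we get $(u,u)\in R$. If $(F_j(x,y,x),F_j(x,y,y))\in R$ for $1\le j\le k$ and $f$ is a $k$-ary basic operation, the term $f(F_1,\dots,F_k)$ shows that applying $f$ to the left entries and to the right entries gives again a pair in $R$. So $R$ is reflexive and closed under the operations. Now let $u=w_0\,R\,w_1\,R\cdots R\,w_\ell=v$. Put these elements into one coordinate of $f$ and fix the others. Each step stays in $R$, since the fixed entries are $R$-related to themselves. So $\le$ is monotone in that coordinate.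

**Part 2: no new relations inside $A$.** Fix $c\in A$ and let $\varepsilon:\mathbf B\to\mathbf A$ be the homomorphism that is the identity on $A$ and sends $x$ and $y$ to $c$. For a pair in $R$, both entries go to $F(c,c,c)$. Hence $u\le v$ implies $\varepsilon(u)=\varepsilon(v)$. For $u=a$, $v=a'$ this says $a=a'$.

**Part 3: reading (M) off a collapse.** Suppose $y\le x$. There is a chain $y=w_0\,R\,w_1\,R\cdots R\,w_n=x$ with $n\ge1$; let $F_i$ be a term witnessing $w_{i-1}\,R\,w_i$. Then in $\mathbf B$
$$F_1(x,y,x)=y,\qquad F_i(x,y,y)=F_{i+1}(x,y,x)\ (1\le i<n),\qquad F_n(x,y,y)=x.$$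
For $a,b\in A$ apply the homomorphism $\mathbf B\to\mathbf A$ that is the identity on $A$ and sends $x\mapsto a$, $y\mapsto b$. For all $a,b\in A$,
$$F_1(a,b,a)=b,\qquad F_i(a,b,b)=F_{i+1}(a,b,a),\qquad F_n(a,b,b)=a. \tag{2}$$
Put $p_i(u,v,w):=F_i(w,u,v)$. Using (2) with $a=v$, $b=u$,
$$p_1(u,v,v)=F_1(v,u,v)=u,\qquad p_n(u,u,v)=F_n(v,u,u)=v,$$
$$p_i(u,u,v)=F_i(v,u,u)=F_{i+1}(v,u,v)=p_{i+1}(u,v,v).\qquad\square$$

So Theorem 7 comes down to one claim: *a non-trivial combinatory algebra has no polynomial functions satisfying (M), for any $n$.*

## 5. Fixed points that depend polynomially on parameters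

What do combinatory algebras have that groups lack? Fixed points. In $(\mathbb Z,+)$ the polynomial function $p\mapsto p+1$ has none. We need the following form.

**Definition 8 (condition (FP)).** An algebra $\mathbf A$ satisfies (FP) if for all $r\ge1$, $q\ge0$ and polynomial functions $f_1,\dots,f_r:A^{r+q}\to A$ there are polynomial functions $\varphi_1,\dots,\varphi_r:A^q\to A$ with
$$\varphi_i(\vec h)=f_i(\varphi_1(\vec h),\dots,\varphi_r(\vec h),\vec h)\qquad(1\le i\le r,\ \vec h\in A^q). \tag{3}$$
The system has $r$ unknowns and $q$ parameters, and its solution is a *function* of the parameters.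

*Example.* A non-empty set with no operations satisfies (FP). Each $f_i$ is a constant, a projection to a parameter $h_j$, or a projection to an unknown. Starting from $i$, follow the projections among unknowns. If we reach a constant or a parameter, let $\varphi_i$ be it. If we run into a cycle, let $\varphi_i$ be a constant $c$, the same for all such $i$. Then (3) holds.

**Lemma 3 (combinatory completeness).** Let $\mathbf A$ be a combinatory algebra. For every term $t(x_1,\dots,x_k)$ with parameters in $A$, $k\ge1$, there is $e\in A$ with $ea_1\cdots a_k=t(a_1,\dots,a_k)$ for all $a_1,\dots,a_k\in A$.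

*Proof.* It suffices to find, for each such $t$, a term $t'(x_1,\dots,x_{k-1})$ over $A$ with $t'(\vec a)\,a_k=t(\vec a,a_k)$. Iterating $k$ times ends with a term without variables, whose value is $e$. We define $t'$ by recursion on $t$.

- If $t=x_k$, let $t'=\mathbf{skk}$; indeed $\mathbf{skk}a_k=a_k$.
- If $t$ is a parameter, a constant or another variable, let $t'=\mathbf kt$; indeed $\mathbf kta_k=t$.
- If $t=PQ$, let $t'=\mathbf sP'Q'$; indeed $\mathbf sP'Q'a_k=P'a_k(Q'a_k)=PQ$. $\square$

**Proposition 4.** Every combinatory algebra satisfies (FP).

*Proof.*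

**Step 1: one fixed point.** The purpose is to find, for each $e\in A$, some $\Gamma\in A$ with $\Gamma=e\Gamma$. By Lemma 3 choose $w$ with $wv=e(vv)$ for all $v$. Then $ww=e(ww)$, so $\Gamma=ww$ works.

**Step 2: packing $r$ unknowns into one.** By Lemma 3 choose $d,\pi_1,\dots,\pi_r\in A$ with
$$d\,b_1\cdots b_r\,c=c\,b_1\cdots b_r,\qquad \pi_ib_1\cdots b_r=b_i .$$
Then $d\,b_1\cdots b_r\,\pi_i=\pi_ib_1\cdots b_r=b_i$, so $d\,b_1\cdots b_r$ is a tuple whose entries are recovered by feeding it the $\pi_i$.

**Step 3: the solution.** Let $f_1,\dots,f_r$ be given. By Lemma 3, applied to a term in the $1+q$ variables $g,\vec h$, choose $e\in A$ such that for all $g,\vec h$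
$$e\,g\,\vec h=d\ f_1(g\vec h\pi_1,\dots,g\vec h\pi_r,\vec h)\ \cdots\ f_r(g\vec h\pi_1,\dots,g\vec h\pi_r,\vec h),$$
where $g\vec h=gh_1\cdots h_q$. By Step 1 take $\Gamma=e\Gamma$ and put $\varphi_i(\vec h):=\Gamma\vec h\pi_i$, a polynomial function. Since $\Gamma\vec h=e\Gamma\vec h$, Step 2 gives
$$\varphi_i(\vec h)=e\Gamma\vec h\pi_i=f_i(\Gamma\vec h\pi_1,\dots,\Gamma\vec h\pi_r,\vec h)=f_i(\varphi_1(\vec h),\dots,\varphi_r(\vec h),\vec h).\qquad\square$$

## 6. The case of one Mal'cev polynomial

Let $\mathbf A$ satisfy (FP), and let $M$ be a polynomial function with $M(u,v,v)=u$ and $M(u,u,v)=v$; this is (M) with $n=1$. Fix $\alpha,\omega\in A$. We want $\alpha=\omega$.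

*A cancellation that is not available.* Take $p$ with $p=M(p,\alpha,\omega)$. If $M(u,v,w)=u-v+w$ in an abelian group, cancelling $p$ gives $\alpha=\omega$. But we know only the two identities for $M$. On a two-element set $\{\alpha,\omega\}$ let $M(u,v,w)=w$ if $u=v$, and $M(u,v,w)=u$ otherwise. Both identities hold: $M(u,u,w)=w$ by definition, and $M(u,v,v)$ is $v=u$ if $u=v$ and is $u$ otherwise. Yet $p=\omega$ satisfies $M(p,\alpha,\omega)=\omega=p$, although $\alpha\ne\omega$. This equation never brings the identities into play.

*Equations in which the identities apply.* Choose unknowns so that equal entries meet. Consider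
$$L=M(M(\alpha,L,L),R,R),\qquad R=M(M(L,L,R),R,\omega). \tag{4}$$
By (FP) a solution exists, and the identities evaluate it: the first equation gives $L=M(\alpha,R,R)=\alpha$, and the second gives $R=M(R,R,\omega)=\omega$. But there is no contradiction. The pair $L=\alpha$, $R=\omega$ solves (4) in every algebra with such an $M$.

Look closer at (4). Write $\vec w=(\alpha,L,R,\omega)=(w_0,w_1,w_2,w_3)$ and
$$T(\vec w;u_0,u_1,u_2)=M(M(u_0,w_1,u_1),w_2,u_2).$$
Then $L$ and $R$ are both solutions $g$ of an equation
$$g=T(\vec w;h_0,g,h_1),$$
with $(h_0,h_1)=(\alpha,R)$ for $L$ and $(h_0,h_1)=(L,\omega)$ for $R$. Since $L=\alpha$ and $R=\omega$, these two pairs turn out to be *equal*. So $L$ and $R$ solve the same equation. That equation is now $g=M(M(\alpha,\alpha,g),\omega,\omega)=g$, which has every element as a solution. Nothing prevents $L$ and $R$ from being different solutions.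

*The way past it.* Let the solution be chosen by a function of the data. By (FP) with parameters there is a polynomial function $G$ with $G(\vec a,\vec h)=T(\vec a;h_0,G(\vec a,\vec h),h_1)$ for all $\vec a\in A^4$, $\vec h\in A^2$. By (FP) a second time, without parameters, there are $L,R\in A$ with
$$L=G(\vec w,(\alpha,R)),\qquad R=G(\vec w,(L,\omega)),\qquad \vec w=(\alpha,L,R,\omega).$$
Unfolding $G$ once gives (4), so $L=\alpha$ and $R=\omega$. Then both $L$ and $R$ equal $G(\vec w,(\alpha,\omega))$. Therefore $L=R$, and $\alpha=\omega$.

*Longer chains.* For $n\ge2$ we want unknowns $L_1,R_1,\dots,L_n,R_n$ and a function $(G_1,\dots,G_n)$ that outputs $(L_i)_i$ on one input and $(R_i)_i$ on another. Arrange everything in one word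
$$\vec w=(\alpha,\ L_1,\ R_1,\ L_2,\ R_2,\ \dots,\ L_n,\ R_n,\ \omega)$$
of length $2n+2$. Delete the last letter, or delete the first:
$$(\alpha,L_1,R_1,\dots,L_n,R_n),\qquad (L_1,R_1,\dots,L_n,R_n,\omega).$$
Number the positions in each window from $0$. In the first window the $L_i$ occupy the odd positions, and in the second the $R_i$ do. If the odd positions hold the *outputs* of a call and the even positions its *inputs*, the inputs are
$$(\alpha,R_1,\dots,R_n)\quad\text{and}\quad(L_1,\dots,L_n,\omega).$$
These coincide precisely when $L_1=\alpha$, $R_i=L_{i+1}$ for $1\le i<n$, and $R_n=\omega$, which has the shape of (M). So we need analogues of the $p_i$ that read whole windows of a word.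

## 7. Transporting (M) to windows of a word

Call $(a_0,\dots,a_{m-1})$ and $(a_1,\dots,a_m)$ the left and right windows of $(a_0,\dots,a_m)$.

**Lemma 5.** Let $p_1,\dots,p_n$ be polynomial functions on an algebra $\mathbf A$ satisfying (M). For every $m\ge n$ there are polynomial functions $T_1,\dots,T_n:A^{m+1}\times A^m\to A$ such that for all $\vec a=(a_0,\dots,a_m)\in A^{m+1}$
$$T_1(\vec a;a_0,\dots,a_{m-1})=a_0, \tag{5}$$
$$T_i(\vec a;a_1,\dots,a_m)=T_{i+1}(\vec a;a_0,\dots,a_{m-1})\qquad(1\le i<n), \tag{6}$$
$$T_n(\vec a;a_1,\dots,a_m)=a_m. \tag{7}$$

Two cases by hand. For $m=n$, projections suffice, and (M) is not used: with $T_i(\vec a;\vec u)=u_{i-1}$, both sides of (6) are $a_i$. For $n=2$, $m=3$, take $T_1=p_1(u_0,a_1,u_1)$ and $T_2=p_2(u_1,a_2,u_2)$. On the left window $T_1$ is $p_1(a_0,a_1,a_1)=a_0$, and on the right window $T_2$ is $p_2(a_2,a_2,a_3)=a_3$. Finally, $T_1$ on the right window is $p_1(a_1,a_1,a_2)$, while $T_2$ on the left window is $p_2(a_1,a_2,a_2)$; these agree by (M). We need $m=2n+1$, so we lengthen the word one letter at a time.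

*Proof.* Induction on $m$.

**Base $m=n$.** Put $T_i(\vec a;u_0,\dots,u_{n-1})=u_{i-1}$. Then (5) reads $a_0=a_0$, (6) reads $a_i=a_i$, and (7) reads $a_n=a_n$.

**Step from $m$ to $m+1$: what we want.** We contract a word $\vec a$ of length $m+2$ to a word $\vec b$ of length $m+1$ with the same first and last letters, and a window $\vec u$ of length $m+1$ to a window $\vec v$ of length $m$. The contraction must send the left window of $\vec a$ to the left window of $\vec b$, and the right window of $\vec a$ to the right window of $\vec b$. Suppose the early entries of $\vec v$ are $v_{j-1}=p_j(u_{j-1},a_j,u_j)$. The right window forces $b_j=p_j(a_j,a_j,a_{j+1})$. The left window, with $j+1$ for $j$, forces $b_j=p_{j+1}(a_j,a_{j+1},a_{j+1})$. The middle equation of (M) says that these agree.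

**The definition.** Let $T_1,\dots,T_n$ be given for $m$. For $\vec a=(a_0,\dots,a_{m+1})$ and $\vec u=(u_0,\dots,u_m)$ put
$$b_0=a_0,\qquad b_j=p_j(a_j,a_j,a_{j+1})\ (1\le j\le n-1),\qquad b_j=a_{j+1}\ (n\le j\le m),$$
$$v_{j-1}=p_j(u_{j-1},a_j,u_j)\ (1\le j\le n),\qquad v_j=u_{j+1}\ (n\le j\le m-1),$$
$$T_i'(\vec a;\vec u):=T_i(b_0,\dots,b_m;\,v_0,\dots,v_{m-1}).$$
These are polynomial functions of $(\vec a;\vec u)$.

**Left window goes to left window.** Let $u_j=a_j$ for $0\le j\le m$. We claim $\vec v=(b_0,\dots,b_{m-1})$.

- $v_0=p_1(a_0,a_1,a_1)=a_0=b_0$.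
- For $2\le j\le n$: $v_{j-1}=p_j(a_{j-1},a_j,a_j)=p_{j-1}(a_{j-1},a_{j-1},a_j)=b_{j-1}$, by (M).
- For $n\le j\le m-1$: $v_j=a_{j+1}=b_j$.

**Right window goes to right window.** Let $u_j=a_{j+1}$ for $0\le j\le m$. We claim $\vec v=(b_1,\dots,b_m)$.

- For $1\le j\le n-1$: $v_{j-1}=p_j(a_j,a_j,a_{j+1})=b_j$.
- For $j=n$: $v_{n-1}=p_n(a_n,a_n,a_{n+1})=a_{n+1}=b_n$, by the last equation of (M); here $b_n=a_{n+1}$ because $n\le m$.
- For $n\le j\le m-1$: $v_j=u_{j+1}=a_{j+2}=b_{j+1}$.

**Conclusion of the step.** We have $b_0=a_0$, and $b_m=a_{m+1}$ since $m\ge n$. Using (5)–(7) for $T_i$ at $\vec b$,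
$$T_1'(\vec a;a_0,\dots,a_m)=T_1(\vec b;b_0,\dots,b_{m-1})=b_0=a_0,$$
$$T_i'(\vec a;a_1,\dots,a_{m+1})=T_i(\vec b;b_1,\dots,b_m)=T_{i+1}(\vec b;b_0,\dots,b_{m-1})=T_{i+1}'(\vec a;a_0,\dots,a_m),$$
$$T_n'(\vec a;a_1,\dots,a_{m+1})=T_n(\vec b;b_1,\dots,b_m)=b_m=a_{m+1}.\qquad\square$$

For $n=1$ the recursion produces $T=M(u_0,a_1,u_1)$ at $m=2$. At $m=3$ we have $\vec b=(a_0,a_2,a_3)$ and $\vec v=(M(u_0,a_1,u_1),u_2)$, so $T=M(M(u_0,a_1,u_1),a_2,u_2)$. This is the $T$ of Section 6.

## 8. Two calls of one function on interleaved unknowns

**Proposition 6.** If $\mathbf A$ satisfies (FP) and has polynomial functions satisfying (M) for some $n\ge1$, then $|A|=1$.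

*Proof.* Let $\alpha,\omega\in A$. We show $\alpha=\omega$. Take $T_1,\dots,T_n$ from Lemma 5 for $m=2n+1$. They read a word of length $2n+2$ and a window of length $2n+1$.

**Step 1: a uniform solution of the window equations.** The aim is a function that fills the odd positions of a window, given the even ones. Apply (FP) with $r=n$ unknowns and the $(2n+2)+(n+1)$ parameters $\vec a\in A^{2n+2}$, $\vec h=(h_0,\dots,h_n)\in A^{n+1}$. It gives polynomial functions $G_1,\dots,G_n$ such that for all $\vec a,\vec h$
$$G_i(\vec a,\vec h)=T_i\bigl(\vec a;\ h_0,\,G_1(\vec a,\vec h),\,h_1,\,G_2(\vec a,\vec h),\,h_2,\,\dots,\,G_n(\vec a,\vec h),\,h_n\bigr). \tag{8}$$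

**Step 2: the interleaved word.** The aim is a word whose letters are the outputs of two calls of $G$ on that same word. Apply (FP) with $r=2n$ and $q=0$, where $\alpha,\omega$ enter as parameters of the terms. It gives $L_1,R_1,\dots,L_n,R_n\in A$ such that, with
$$\vec w=(w_0,\dots,w_{2n+1}):=(\alpha,L_1,R_1,L_2,R_2,\dots,L_n,R_n,\omega),$$
$$\vec h^L:=(\alpha,R_1,R_2,\dots,R_n),\qquad \vec h^R:=(L_1,L_2,\dots,L_n,\omega),$$
we have
$$L_i=G_i(\vec w,\vec h^L),\qquad R_i=G_i(\vec w,\vec h^R)\qquad(1\le i\le n). \tag{9}$$

**Step 3: each call reads a window of $\vec w$.** Evaluate (8) at $(\vec w,\vec h^L)$. By (9) the outputs are the $L_i$, so the window is $\alpha,L_1,R_1,L_2,R_2,\dots,L_n,R_n$. At $(\vec w,\vec h^R)$ the outputs are the $R_i$, so the window is $L_1,R_1,L_2,R_2,\dots,L_n,R_n,\omega$. Hence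
$$L_i=T_i(\vec w;w_0,\dots,w_{2n}),\qquad R_i=T_i(\vec w;w_1,\dots,w_{2n+1}).$$
Now (5), (6) and (7) say, in this order,
$$L_1=\alpha,\qquad R_i=L_{i+1}\ (1\le i<n),\qquad R_n=\omega. \tag{10}$$

**Step 4: the two inputs agree, so the outputs agree.** By (10),
$$\vec h^R=(L_1,L_2,\dots,L_n,\omega)=(\alpha,R_1,\dots,R_{n-1},R_n)=\vec h^L .$$
So by (9) $L_i=G_i(\vec w,\vec h^L)=G_i(\vec w,\vec h^R)=R_i$ for all $i$. With (10),
$$\alpha=L_1=R_1=L_2=R_2=\cdots=L_n=R_n=\omega .$$
As $\alpha,\omega$ were arbitrary, $|A|=1$. $\square$

Step 1 cannot be skipped. Solving $L_i=T_i(\vec w;w_0,\dots,w_{2n})$, $R_i=T_i(\vec w;w_1,\dots,w_{2n+1})$ directly still yields (10) and equal inputs, but Step 4 has no $G$ to appeal to. For $n=1$ we saw in Section 6 that this weaker system has a solution with $\alpha\ne\omega$ in every algebra with more than one element that carries such an $M$.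

*Proof of Theorem 7.* Let $\mathbf A$ be a non-trivial combinatory algebra, and let $\le$ be the preorder of Lemma 2 on $\mathbf B=\mathbf A[x,y]$, formed in $\mathcal V$. If $y\le x$, then $\mathbf A$ has polynomial functions satisfying (M) by Lemma 2(3). It satisfies (FP) by Proposition 4, so Proposition 6 gives $|A|=1$, a contradiction. Hence $x\le y$ and $y\not\le x$. Let $\mathbf C=\mathbf B/\theta$ with the compatible partial order $\sqsubseteq$ of Lemma 1. By Lemma 2(2), $[a]=[a']$ implies $a=a'$ for $a,a'\in A$, so $a\mapsto[a]$ is an embedding of $\mathbf A$ in $\mathbf C$. Moreover $[x]\sqsubseteq[y]$ and $[x]\ne[y]$. So $\mathbf C$ is orderable. $\blacksquare$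

## 9. Prescribing the poset, in any variety

Lemma 2 and Proposition 6 mention no signature. This gives a stronger statement.

**Theorem 8.** Let $\mathcal W$ be a variety of any finitary signature and let $\mathbf A\in\mathcal W$ satisfy (FP) and $|A|>1$. For every poset $(P,\preceq)$ there is an algebra $\mathbf C\in\mathcal W$ with a compatible partial order $\sqsubseteq$, an embedding $\mathbf A\hookrightarrow\mathbf C$, and an order-embedding $P\hookrightarrow(C,\sqsubseteq)$, such that $A$ is an antichain in $C$ and no element of $A$ is comparable with an element of $P$. In particular (take $P$ a two-element chain) $\mathbf A$ is not absolutely unorderable in $\mathcal W$.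

*Proof.* Let $\le$ be the preorder of Lemma 2 on $\mathbf A[x,y]$, formed in $\mathcal W$. As before, Lemma 2(3) and Proposition 6 give $x\le y$ and $y\not\le x$.

**Step 1: the preorder.** We adjoin one generator for each element of $P$ and impose the order of $P$. Let $\mathbf B=\mathbf A[x_p:p\in P]$ and let $\le_P$ be the transitive closure of
$$R_P=\{(\tau(\vec b,x_{p_1},\dots,x_{p_k}),\ \tau(\vec b,x_{q_1},\dots,x_{q_k})):\ \tau\text{ a term},\ \vec b\in B,\ p_j\preceq q_j\},$$
where $\vec b$ stands for a finite tuple from $B$. Taking $\tau$ to be a single variable evaluated at $b\in B$ shows that $R_P$ is reflexive. Applying a basic operation to the terms shows that $R_P$ is closed under the operations coordinatewise. As in Lemma 2(1), $\le_P$ is a compatible preorder. Taking $\tau$ to be a variable evaluated at a generator shows that $p\preceq q$ implies $x_p\le_Px_q$.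

**Step 2: the order on generators is exactly $\preceq$.** We show that $x_p\le_Px_q$ implies $p\preceq q$, by mapping to the two-generator case. Suppose $x_p\le_P x_q$ but $p\not\preceq q$. Let $\varphi:\mathbf B\to\mathbf A[x,y]$ be the homomorphism that fixes $A$, with $\varphi(x_r)=y$ if $p\preceq r$ and $\varphi(x_r)=x$ otherwise. The set $\{r:p\preceq r\}$ is an up-set, so if $r\preceq r'$, then $\varphi(x_r)=y$ forces $\varphi(x_{r'})=y$. Hence $\varphi(x_r)\le\varphi(x_{r'})$ in every case, because $x\le y$. A pair in $R_P$ is mapped to $\tau(\varphi(\vec b),\varphi(x_{p_1}),\dots)$ and $\tau(\varphi(\vec b),\varphi(x_{q_1}),\dots)$. The first is $\le$ the second because $\le$ is compatible. By transitivity $\varphi$ maps $\le_P$ into $\le$. Therefore $y=\varphi(x_p)\le\varphi(x_q)=x$, a contradiction.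

**Step 3: the elements of $A$.** We show that an element of $A$ is comparable only with itself among $A$ and the generators. For $c\in A$ let $\varepsilon_c:\mathbf B\to\mathbf A$ fix $A$ and send every $x_p$ to $c$. Both entries of a pair in $R_P$ have the same image $\tau(\varepsilon_c(\vec b),c,\dots,c)$, so $u\le_Pv$ implies $\varepsilon_c(u)=\varepsilon_c(v)$. Hence $a\le_Pa'$ with $a,a'\in A$ gives $a=a'$. If some $a\in A$ were comparable with some $x_p$, we would get $a=\varepsilon_c(a)=\varepsilon_c(x_p)=c$ for every $c\in A$, contradicting $|A|>1$.

**Step 4: the quotient.** Let $\mathbf C=\mathbf B/(\le_P\cap\ge_P)$ with the order of Lemma 1. By Step 3, $a\mapsto[a]$ is an embedding whose image is an antichain, and no $[a]$ is comparable with any $[x_p]$. By Steps 1 and 2, $[x_p]\sqsubseteq[x_q]$ iff $p\preceq q$. Since $\preceq$ is antisymmetric, $p\mapsto[x_p]$ is injective, so it is an order-embedding. If $P$ is a two-element chain, then $\sqsubseteq$ is not equality, so $\mathbf C$ is orderable. $\square$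

## 10. Classification, subvarieties, and congruence permutability

For the last item below, recall that a variety is *congruence $k$-permutable*, $k\ge2$, if for any two congruences $\theta,\psi$ of any member, the relational products $\theta\circ\psi\circ\theta\circ\cdots$ and $\psi\circ\theta\circ\psi\circ\cdots$ with $k$ factors each are equal. By the Hagemann–Mitschke theorem (*On n-permutable congruences*, Algebra Universalis 3 (1973)), such a variety has ternary terms $p_1,\dots,p_{k-1}$ that satisfy (M), with $n=k-1$, in every member. For example, abelian groups are $2$-permutable, with the single term $u-v+w$.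

**Corollary 9.**

1. A combinatory algebra is absolutely unorderable if and only if it is trivial.
2. Let $\mathcal W$ be any subvariety of the variety of combinatory algebras, for instance the combinatory algebras satisfying some set of closed equations. Every non-trivial $\mathbf A\in\mathcal W$ embeds in an orderable algebra of $\mathcal W$ as in Theorem 8. This applies in particular to lambda algebras, which are the combinatory algebras satisfying Curry's finite set of closed equations (Barendregt, *The Lambda Calculus*, Ch. 5 and 7).
3. A non-trivial combinatory algebra has no polynomial functions satisfying (M), for any $n\ge1$. Hence no non-trivial variety of combinatory algebras, even expanded by additional constants, is congruence $k$-permutable for any $k\ge2$.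

*Proof.*

**Part 1.** Non-trivial algebras are not absolutely unorderable, by Theorem 7. The trivial one is, by the argument in Section 2: an algebra $\mathbf B$ containing it satisfies $\mathbf k=\mathbf s$, so $\mathbf B$ has one element and admits only equality as a partial order.

**Part 2.** By Proposition 4, $\mathbf A$ satisfies (FP), a condition on $\mathbf A$ alone that does not refer to the surrounding variety. So Theorem 8 applies in $\mathcal W$, with free extensions formed in $\mathcal W$.

**Part 3.** The first sentence is Propositions 4 and 6 together. For the second, suppose such a variety is congruence $k$-permutable. The Hagemann–Mitschke theorem gives terms satisfying (M) with $n=k-1$ in every member. In a given member the additional constants name elements, so these terms are terms with parameters, that is, polynomial functions of the underlying combinatory algebra. By the first sentence every member is trivial, so the variety is trivial. $\square$
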